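\title{Every properly 2-c.e.\ degree is isolated from side}

\begin{abstract}
A Turing degree $\mathbf d$ is isolated from side by a degree $\mathbf e$ if $\mathbf d\not\le\mathbf e$ and every computably enumerable (c.e.)\ degree below $\mathbf d$ is below $\mathbf e$. We prove that every properly 2-c.e.\ degree is isolated from side by a c.e.\ degree, which can be chosen incomparable with it. More generally, for every set $D\le_T\emptyset'$ whose degree is not c.e.\ there is a c.e.\ set $E$, Turing incomparable with $D$, that computes every c.e.\ set computable in $D$. It follows that the degrees isolated from side by a c.e.\ degree are exactly the degrees that are not c.e. The proof is a tree construction, arranged so that if a functional computed $D$ from $E$, then $D$ would compute $E$ and so would have c.e.\ degree.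
\end{abstract}

\section{Introduction}\label{sec:intro}

All degrees in this paper are Turing degrees, and a set $A\subseteq\omega$ is identified with its characteristic function. For $n>0$, a set $A$ is \emph{$n$-c.e.}\ if there is a computable sequence of sets $(A_s)_{s\in\omega}$ such that for all $x$ we have $A_0(x)=0$, $A(x)=\lim_s A_s(x)$ and
\[
|\{s\in\omega: A_s(x)\ne A_{s+1}(x)\}|\le n .
\]
Thus $n$ bounds the number of times the approximation may change its mind about $x$. The 1-c.e.\ sets are exactly the c.e.\ sets, and a 2-c.e.\ approximation may put a number in and later take it out. A degree is \emph{2-c.e.}\ if it contains a 2-c.e.\ set, and \emph{properly 2-c.e.}\ if it is 2-c.e.\ and contains no c.e.\ set.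

One way to ask how a degree $\mathbf d$ sits relative to the c.e.\ degrees is to look at
\[
I(\mathbf d)=\{\mathbf w:\ \mathbf w \text{ is a c.e.\ degree and } \mathbf w\le\mathbf d\}.
\]
This family contains $\mathbf 0$ and is closed under joins, because $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$ is c.e.\ when $A$ and $B$ are. A degree $\mathbf d$ is \emph{isolated} in the usual sense if some c.e.\ degree $\mathbf e<\mathbf d$ bounds every member of $I(\mathbf d)$; equivalently, $\mathbf d$ is not c.e.\ and $I(\mathbf d)$ has a greatest element. It is known that some 2-c.e.\ degrees are isolated and some are not. The following notion keeps the two essential features of $\mathbf e$, that it bounds $I(\mathbf d)$ and does not bound $\mathbf d$, and drops the requirement that $\mathbf e$ lie below $\mathbf d$.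

\begin{definition}\label{def:side}
Let $\mathcal C$ be a class of degrees. A degree $\mathbf d$ is \emph{isolated in $\mathcal C$ from side} by a degree $\mathbf e$ if $\mathbf d\not\le\mathbf e$ and every $\mathbf w\in\mathcal C$ with $\mathbf w\le\mathbf d$ satisfies $\mathbf w\le\mathbf e$. In this paper $\mathcal C$ is always the class of c.e.\ degrees, and we say simply that $\mathbf d$ is \emph{isolated from side} by $\mathbf e$.
\end{definition}

The question we answer is posed in \cite{structural}.

\begin{quote}
Is every properly 2-c.e.\ degree $\mathbf d$ isolated from side by some c.e.\ degree $\mathbf e$?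
\end{quote}

Three cases are immediate. If $\mathbf d$ is c.e., then $\mathbf d\in I(\mathbf d)$, so no degree isolates $\mathbf d$ from side; this is why the question concerns properly 2-c.e.\ degrees. If $\mathbf d\not\le\mathbf 0'$, then $\mathbf e=\mathbf 0'$ works, since it bounds all c.e.\ degrees. If $\mathbf d$ is isolated in the usual sense, the greatest element of $I(\mathbf d)$ works. There remain the degrees $\mathbf d\le\mathbf 0'$ for which $I(\mathbf d)$ has no greatest element. For them an isolating c.e.\ degree $\mathbf e$ cannot lie below $\mathbf d$, so it has to be incomparable with $\mathbf d$.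

There is a reason to guess either answer. For finitely many members of $I(\mathbf d)$ the join is a c.e.\ degree below $\mathbf d$, hence strictly below $\mathbf d$; no finite part of $I(\mathbf d)$ forces $\mathbf e\ge\mathbf d$, and one may hope to pass to the limit by a priority argument. On the other hand, a c.e.\ set of degree $\mathbf e$ must be enumerated effectively, while membership in $I(\mathbf d)$ is far from decidable, and coding a single wrong set, such as $\emptyset'$, makes $\mathbf e\ge\mathbf d$. The first guess is correct, and the bound on the number of mind changes plays no role.

\begin{theorem}\label{thm:main}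
Let $D\le_T\emptyset'$ be a set whose degree is not c.e. Then there is a c.e.\ set $E$ such that
\begin{enumerate}
\item[(1)] every c.e.\ set $W\le_T D$ satisfies $W\le_T E$;
\item[(2)] $D\not\le_T E$;
\item[(3)] $E\not\le_T D$.
\end{enumerate}
\end{theorem}

By the remarks above, if the degree of $D$ is isolated in the usual sense, then (1) and (2) alone are easy to obtain and (3) is the content; if it is not, then (3) follows from (1) and (2). The construction treats both cases at once.

\begin{corollary}\label{cor:answer}
Every properly 2-c.e.\ degree $\mathbf d$ is isolated from side by a c.e.\ degree, which can be chosen incomparable with $\mathbf d$.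
\end{corollary}

\begin{proof}
A 2-c.e.\ set $D\in\mathbf d$ is the limit of a computable sequence, so $D\le_T\emptyset'$ by the Limit Lemma (Section~\ref{sec:conv}). Let $\mathbf e$ be the degree of the set $E$ given by Theorem~\ref{thm:main}.
\end{proof}

Together with the immediate cases, Theorem~\ref{thm:main} settles the matter for all degrees.

\begin{theorem}\label{thm:class}
Let $\mathbf d$ be any Turing degree.
\begin{enumerate}
\item[(i)] $\mathbf d$ is isolated from side by some c.e.\ degree if and only if $\mathbf d$ is not c.e.
\item[(ii)] $\mathbf d$ is isolated from side by a c.e.\ degree incomparable with $\mathbf d$ if and only if $\mathbf d$ is not c.e.\ and $\mathbf d\not\ge\mathbf 0'$.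
\end{enumerate}
\end{theorem}

\begin{proof}[Proof from Theorem~\ref{thm:main}]
A c.e.\ degree is not isolated from side, as we saw. If $\mathbf d\ge\mathbf 0'$, then every c.e.\ degree is below $\mathbf d$, so none is incomparable with $\mathbf d$. This gives the ``only if'' directions. Conversely, let $\mathbf d$ be a degree that is not c.e. If $\mathbf d\le\mathbf 0'$, Theorem~\ref{thm:main} gives an isolating c.e.\ degree incomparable with $\mathbf d$, as (i) and (ii) require. If $\mathbf d\not\le\mathbf 0'$, then $\mathbf 0'$ isolates $\mathbf d$ from side, which proves (i); if moreover $\mathbf d\not\ge\mathbf 0'$, then $\mathbf 0'$ is incomparable with $\mathbf d$, which proves (ii).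
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:ideas} proves a small case completely and then describes the obstacles that the general case adds. Sections~\ref{sec:tree} and~\ref{sec:constr} define the tree of strategies and the construction, and Sections~\ref{sec:true}--\ref{sec:end} verify it.

\section{Conventions and requirements}\label{sec:conv}

We use three textbook facts. The halting set $\emptyset'$ is c.e.\ and computes every c.e.\ set. The \emph{Limit Lemma} says that $D\le_T\emptyset'$ if and only if there is a computable sequence of sets $(D_s)$ with $D(x)=\lim_s D_s(x)$ for all $x$. Finally, there are effective lists $(\Psi_n)_{n\in\omega}$ of all Turing functionals and $(W_e)_{e\in\omega}$ of all c.e.\ sets; a c.e.\ set $W$ comes with a computable increasing sequence of finite sets $W_s$ whose union is $W$, uniformly in an index.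

From now on $D$ is a fixed set as in Theorem~\ref{thm:main} and $(D_s)$ is a fixed computable approximation to it.

We write $\sigma\preceq\tau$ if the finite sequence $\sigma$ is an initial segment of the finite or infinite sequence $\tau$, and $\sigma\prec\tau$ if it is a proper one. The empty string is $\varepsilon$, and $X\upharpoonright l$ is the initial segment of $X$ of length $l$. For a functional $\Phi$ and a binary string $\sigma$, we write $\Phi^\sigma(z){\downarrow}$ if $z<|\sigma|$ and the computation of $\Phi$ on input $z$ with oracle $\sigma$ halts within $|\sigma|$ steps with all queries below $|\sigma|$. This relation is decidable; if it holds for $\sigma$, it holds with the same value for every extension of $\sigma$; and $\Phi^X(z){\downarrow}$ if and only if $\Phi^{X\upharpoonright l}(z){\downarrow}$ for some $l$. The clause $z<|\sigma|$ will matter: preserving a computation on input $z$ then preserves the oracle at least up to $z$.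

Fix a computable bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. To each $p\in\omega$ we attach a functional $\Phi_p$, a \emph{tested set} $Z_p$ and a \emph{coded set} $V_p$:
\[
\begin{array}{llll}
p=2\langle e,i\rangle: & \Phi_p=\Psi_i, & Z_p=W_e, & V_p=W_e;\\
p=2i+1: & \Phi_p=\Psi_i, & Z_p=E, & V_p=\emptyset'.
\end{array}
\]
Here $E$ is the set under construction. All these sets are c.e.; the stage-$s$ approximation of $E$ is the set $E_s$ of numbers enumerated by the end of stage $s$. We shall meet the requirements
\[
P_p:\ \ \Phi_p^D=Z_p\ \Longrightarrow\ V_p\le_T E,
\qquad\qquad
N_n:\ \ D\ne\Psi_n^E .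
\]
The requirements $P_p$ with $p$ even give (1), and the $N_n$ give (2). The $P_p$ with $p$ odd say that if $D$ computes $E$, then $E$ computes $\emptyset'$; then $E$ would compute $D$, so (3) follows from (2). The priority order is $P_0,N_0,P_1,N_1,\dots$.

\section{The ideas}\label{sec:ideas}

We cannot diagonalize against $D=\Psi_n^E$ directly: $D$ is given, it may change at any time to agree with $\Psi_n^E$, and $E$ is constantly changed for the sake of coding. The only leverage is that $D$ does not have c.e.\ degree. The one-line case shows how it is used: if $W\le_T D$ is c.e., then $D\not\le_T W$, since otherwise $D\equiv_T W$. Accordingly the strategy for $N_n$ is to preserve so much of $E$ that the equation $D=\Psi_n^E$ would let $D$ compute $E$.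

\subsection{One functional and two coded sets}\label{ss:toy}

The smallest instructive case has one functional $\Psi$, one set $W$ of higher priority that is known to be computable in $D$, and one set $V$ of lower priority about which nothing is known.

\begin{proposition}\label{prop:toy}
Let $W\le_T D$ and $V$ be c.e.\ sets and let $\Psi$ be a functional. There is a c.e.\ set $E$ with $W\le_T E$, $V\le_T E$ and $D\ne\Psi^E$.
\end{proposition}

\begin{proof}
For each $x$ we keep at most one \emph{record} $\rho_x$, a string that was an initial segment of $E$ when it was made and for which $\Psi^{\rho_x}(x){\downarrow}$. In the description of a stage, $E$ denotes the finite set enumerated so far.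

\emph{Stage $s$.} First put $2y$ into $E$ for all $y\in W_s$. Then run a loop through $x=0,1,\dots,s-1$. If $\rho_x$ exists and $\rho_x\not\prec E$, cancel $\rho_{x'}$ for all $x'\ge x$ and leave the loop. Otherwise, if $\rho_x$ does not exist and $\Psi^{E\upharpoonright l}(x){\downarrow}$ for some $l\le s$, let $\rho_x=E\upharpoonright l$ for the least such $l$. If now $\rho_x$ exists and $\Psi^{\rho_x}(x)=D_s(x)$, say that $x$ is \emph{passed} and continue; otherwise leave the loop. Finally let $r_s$ be the largest length of an existing record (or $0$), and put $2y+1$ into $E$ for all $y\in V_s$ with $2y+1\ge r_s$.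

We have $W\le_T E$ because $y\in W$ if and only if $2y\in E$. Call $x$ \emph{settled} if from some stage on $\rho_x$ is a fixed string with $\Psi^{\rho_x}(x)=D(x)$.

Suppose that every $x$ is settled. By induction every $x$ is passed at almost all stages, so its final record is an initial segment of $E$, and $D=\Psi^E$. We show that $D$ computes $E\upharpoonright c$ for each $c>0$. Let $D$ search for a stage $t$ at which all $x<c$ are passed and $W_t\upharpoonright\psi=W\upharpoonright\psi$, where $\psi=\max_{x<c}|\rho_x|$ at the end of stage $t$. The test is decidable in $D$ because $W\le_T D$, and it succeeds for all large $t$. After the loop of stage $t$ only numbers $\ge r_t\ge\psi$ enter, so $\rho_x\prec E_t$ for $x<c$. No number below $\psi$ enters $E$ later. An even number $2y<\psi$ with $y\in W$ is already in $E_t$. As for odd numbers, as long as $E\upharpoonright\psi$ is unchanged none of the records $\rho_x$, $x<c$, is cancelled, so the restraint stays at least $\psi$. Since $\psi\ge|\rho_{c-1}|\ge c$, we get $E\upharpoonright c=E_t\upharpoonright c$. Thus $D\equiv_T E$ has c.e.\ degree, a contradiction.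

So there is a least $x^*$ that is not settled. From some stage on, the records below $x^*$ are fixed and the loop always reaches $x^*$. Note that if $\Psi^E(x^*){\downarrow}$ and $u$ is least with $\Psi^{E\upharpoonright u}(x^*){\downarrow}$, then at every stage $s\ge u$ after $E\upharpoonright u$ has reached its final value a record for $x^*$ can be made, and every record so made is $E\upharpoonright u$ and is never cancelled. There are three cases. If $\rho_{x^*}$ is cancelled infinitely often, then $\Psi^E(x^*){\uparrow}$, and at the late cancellation stages $r_s$ equals the fixed number $\max_{x<x^*}|\rho_x|$. If from some stage on there is no record for $x^*$, then again $\Psi^E(x^*){\uparrow}$. If from some stage on $\rho_{x^*}$ is fixed, then $\Psi^E(x^*)=\Psi^{\rho_{x^*}}(x^*)\ne D(x^*)$. In the last two cases the loop stops at $x^*$ at almost all stages, so $r_s$ is eventually constant. In all cases $D\ne\Psi^E$, and some number $R$ equals $r_s$ for infinitely many $s$. Hence for $2y+1\ge R$ we have $y\in V$ if and only if $2y+1\in E$, and $V\le_T E$.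
\end{proof}

The proof used $W\le_T D$ at one point: $D$ had to recognize a stage after which the coding of $W$ would not injure the records. Everything that the full construction adds serves to recover this point when it is not known which sets $W$ are computable in $D$. The rest of this section is informal, and nothing later depends on it.

\subsection{Testing a coder and dropping it}\label{ss:drop}

Whether the hypothesis of $P_p$ holds is a question with three blocks of quantifiers:
\[
\Phi_p^D=Z_p\iff \forall c\ \exists\tau\,\exists s\ \forall t\ge s\ \bigl[\tau\prec D_t\text{ and }\Phi_p^\tau(c){\downarrow}=Z_{p,t}(c)\bigr].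
\]
For a fixed $c$ the statement can be tested: watch a candidate $\tau$, and \emph{act} each time the candidate fails or changes. The test for $c$ acts finitely often if the statement holds for $c$, and infinitely often otherwise. So we let a \emph{coder} for $P_p$ start coding $V_p$ at once, and we attach to it infinitely many tests, one for each $c$. If the hypothesis is false, some test acts infinitely often, and it must make the coding harmless.

For this purpose the coding location for $y$ is a movable \emph{marker} $m(y)$. Each test has a threshold $q$. When it acts at stage $t$, it enumerates into $E$ all markers $m(y)\notin E$ with $y\ge q$ that are not under a restraint of higher priority, and new markers larger than $t$ are chosen afterwards. Suppose a test acts infinitely often and the restraint on it is $R$ each time. After an action at stage $t$, no number in the interval $[R,t]$ can enter $E$ by coding for any $y\ge q$: the markers that were there are already in $E$. Up to finitely many exceptions the coder can no longer injure a record that exists at a stage when the test acts, and the strategy for $N_n$ may \emph{drop} it from its list. If the hypothesis is true, every test acts finitely often, and if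 only finitely many tests have threshold $q\le y$, then $m(y)$ comes to rest. The set $E$ can follow the marker to its final position, because a marker is abandoned only by being put into $E$.

\subsection{What a test may look at}\label{ss:look}

Now suppose all coders that $N_n$ has not dropped are correct and $D=\Psi_n^E$. To compute $E$, the set $D$ must find a stage $t$ after which certain finitely many tests never act again, since their actions put small numbers into $E$. The set $D$ knows the correct string $\tau\prec D$ for each test. It does not know when the approximation stops leaving $\tau$: if $D$ could compute for each $x$ a stage after which $D_s(x)$ is constant, then $D$ would be Turing equivalent to the c.e.\ set $\{\langle x,s\rangle:\exists t\ge s\ D_t(x)\ne D_{t+1}(x)\}$. A test that reads $D_s$ directly is therefore unpredictable.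

The remedy is to let the test read $D_s$ only through the loop of Proposition~\ref{prop:toy}. At stage $s$ it sees $D_s\upharpoonright l$, where $l$ is the number of arguments passed, and it reacts only when $l$ is larger than ever before. Suppose that at stage $t$ all $x<u$ are passed with the correct values $D(x)$, and that these records survive until a stage $v>t$ at which, say, $D_v(2)\ne D(2)$ and $2<u$. The record for $2$ still gives the value $D(2)$, so $2$ is not passed, $l\le2<u$, and the test ignores stage $v$. Whenever the test does react, the string it sees extends $D\upharpoonright u$. So if $\tau\preceq D\upharpoonright u$, the test sees $\tau$ and has no reason to act; the records protect themselves against the tests. The price is that tests receive information only if $l$ is unbounded. This costs nothing, since in the other case $N_n$ is met anyway. It does mean that the tests for a coder belong to the strategy for $N_n$, and are repeated for every $n$.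

\subsection{Where a test is placed}\label{ss:place}

A test has higher priority than the records that come after it and lower priority than those that come before it. To certify the records for $x<u$, the set $D$ must control the tests placed among them, and the last paragraph needs $\tau\preceq D\upharpoonright u$ for each of these tests. If tests were placed at fixed positions, this could fail for every $u$: extending $u$ to cover the strings $\tau$ brings in new tests with longer strings. We therefore postpone the tests for $c$ until the string passed so far makes all the active functionals $\Phi_p$ converge below $c$. Just before the tests for $c$ appear, only tests for $c'<c$ are present, and the string passed so far is long enough for all of them.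

\section{The tree of strategies}\label{sec:tree}

The guesses about the behavior of records and tests are organized on a tree. A \emph{node} is a finite sequence of \emph{outcomes}; $\zeta^\frown o$ is the node $\zeta$ followed by the outcome $o$. There are three types of node, with the following outcomes, ordered from left to right:
\begin{itemize}
\item \emph{coders}, with the single outcome $0$;
\item \emph{computation nodes}, with outcomes $\infty<g_0<g_1<w$;
\item \emph{tests}, with outcomes $\infty<\mathsf{fin}$.
\end{itemize}
For a computation node working on $\Psi_n^E(x)$, the outcome $\infty$ guesses that the record is cancelled infinitely often, $g_b$ that it is permanent with value $b=D(x)$, and $w$ that there is finally no record or a permanent one with a wrong value. For a test, $\infty$ guesses that it acts infinitely often and $\mathsf{fin}$ that it acts finitely often.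

The nodes and their labels are defined by recursion. Each coder $\alpha$ has a number $p(\alpha)$ and an \emph{incoming set}, a finite set of coders $\prec\alpha$; we call $\alpha$ a \emph{coder for $p(\alpha)$} and write $\Phi_\alpha,Z_\alpha,V_\alpha$ for $\Phi_{p(\alpha)},Z_{p(\alpha)},V_{p(\alpha)}$. The other nodes are partitioned into \emph{blocks}. A block has a first node $\nu$, a number $n$ (it is a \emph{block for $N_n$}) and an \emph{active set} $A$, a finite set of coders $\prec\nu$; each node $\zeta$ of the block carries a binary string $\sigma_\zeta$. Relative to the block, a string $\sigma$ \emph{supports} a number $c$ if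
\[
|\sigma|\ge c\quad\text{and}\quad \Phi_\alpha^\sigma(z){\downarrow}\ \text{ for all }\alpha\in A\text{ and }z<c .
\]
If $\sigma$ supports $c$, then $\sigma$ supports every $c'<c$, and every extension of $\sigma$ supports $c$. Pairs $(c,\alpha)\in\omega\times A$ are ordered first by $c$ and then by the length of $\alpha$. The recursion is as follows.

\begin{itemize}
\item The root is a coder for $0$ with incoming set $\emptyset$.
\item If $\alpha$ is a coder for $n$ with incoming set $A$, then $\alpha^\frown0$ is the first node of a block for $N_n$ with active set $A\cup\{\alpha\}$.
\item The first node of a block carries the string $\varepsilon$.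
\item Let $\zeta$ be a node of a block for $N_n$ with active set $A$. Call a pair $(c,\alpha)\in\omega\times A$ \emph{due at $\zeta$} if $\sigma_\zeta$ supports $c$ and no proper predecessor of $\zeta$ in the block is a test with label $(c,\alpha)$.
\begin{itemize}
\item If some pair is due at $\zeta$, then $\zeta$ is a test, and its \emph{label} is the least due pair $(c,\alpha)$; we call $\zeta$ a \emph{test for $\alpha$}. The node $\zeta^\frown\mathsf{fin}$ is in the same block with the same string. The node $\zeta^\frown\infty$ is the first node of a new block for the same $N_n$ with active set $A\setminus\{\alpha\}$.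
\item If no pair is due at $\zeta$, then $\zeta$ is a \emph{computation node for $x=|\sigma_\zeta|$}. For $b\in\{0,1\}$ the node $\zeta^\frown g_b$ is in the same block, with string ${\sigma_\zeta}^\frown b$. The nodes $\zeta^\frown\infty$ and $\zeta^\frown w$ are coders for $n+1$ with incoming set $A$.
\end{itemize}
\end{itemize}

Figure~\ref{fig:tree} shows the first levels. The tree is finitely branching, every node has a successor, and all labels are computable from the node. We write $\zeta<_L\gamma$, and say that $\zeta$ is \emph{to the left of} $\gamma$, if there are a node $\eta$ and outcomes $o<o'$ with $\eta^\frown o\preceq\zeta$ and $\eta^\frown o'\preceq\gamma$. For any two nodes exactly one of $\zeta\preceq\gamma$, $\gamma\prec\zeta$, $\zeta<_L\gamma$, $\gamma<_L\zeta$ holds, and $\zeta<_L\gamma$ persists when $\zeta$ and $\gamma$ are replaced by extensions.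

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node (a) at (0,0) {coder $\alpha$ for $0$};
\node (b) at (0,-1.3) {test $(0,\alpha)$, string $\varepsilon$};
\node (c) at (-3.6,-2.7) {new block for $N_0$, $A=\emptyset$};
\node (k) at (1.9,-2.7) {computation node for $0$, string $\varepsilon$};
\node (k1) at (-1.7,-4.2) {coder for $1$};
\node (k2) at (0.7,-4.2) {string $0$};
\node (k3) at (3.1,-4.2) {string $1$};
\node (k4) at (5.5,-4.2) {coder for $1$};
\draw (a) -- node[right] {$0$} (b);
\draw (b) -- node[above left] {$\infty$} (c);
\draw[very thick] (b) -- node[above right] {$\mathsf{fin}$} (k);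
\draw (k) -- node[above left] {$\infty$} (k1);
\draw[very thick] (k) -- node[right] {$g_0$} (k2);
\draw[very thick] (k) -- node[left] {$g_1$} (k3);
\draw (k) -- node[above right] {$w$} (k4);
\end{tikzpicture}
\caption{The first levels of the tree of strategies. The root is the coder $\alpha$; its successor is the first node of a block for $N_0$ with active set $\{\alpha\}$. Thick edges (outcomes $\mathsf{fin}$, $g_0$, $g_1$) stay inside this block, and each $g_b$ appends the bit $b$ to the string. Outcome $\infty$ of a test drops the tested coder and restarts the work on $N_0$; outcomes $\infty$ and $w$ of a computation node pass to the next coder.}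
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
Consider a block with first node $\nu$ and active set $A$.
\begin{enumerate}
\item[(T1)] If $\zeta$ is in the block, then every $\xi$ with $\nu\preceq\xi\prec\zeta$ is in the block and is either a test with $\xi^\frown\mathsf{fin}\preceq\zeta$ or a computation node with $\xi^\frown g_b\preceq\zeta$ for some $b$. For each $x<|\sigma_\zeta|$ exactly one of these $\xi$ is a computation node for $x$, and its outcome along $\zeta$ is $g_{\sigma_\zeta(x)}$.
\item[(T2)] If $\zeta$ is in the block, then following the outcome $\mathsf{fin}$ from $\zeta$ one reaches, after finitely many tests, a computation node $\kappa$ of the block with $\sigma_\kappa=\sigma_\zeta$. For every $c$ supported by $\sigma_\kappa$ and every $\alpha\in A$, some proper predecessor of $\kappa$ in the block is a test with label $(c,\alpha)$.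
\item[(T3)] If $\alpha'\prec\nu$ is a coder and $\alpha'\notin A$, then there is a test $\beta'$ for $\alpha'$ with ${\beta'}^\frown\infty\preceq\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) restates how a node gets into a block. For (T2), a label $(c,\alpha)$ of a test with string $\sigma$ has $c\le|\sigma|$, and no label occurs twice along a branch of the block; so only finitely many tests follow one another at the same string. At a computation node no pair is due, which is the second assertion. For (T3), let $A(\zeta)$ be the incoming set of $\zeta$ if $\zeta$ is a coder and the active set of its block otherwise. In passing from $\zeta$ to $\zeta^\frown o$, this set gains $\zeta$ if $\zeta$ is a coder, loses $\alpha$ if $\zeta$ is a test for $\alpha$ and $o=\infty$, and is unchanged in all other cases. Since $\alpha'\in A({\alpha'}^\frown0)$ and $\alpha'\notin A(\nu)$, the loss occurs at some step between ${\alpha'}^\frown 0$ and $\nu$.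
\end{proof}

\section{The construction}\label{sec:constr}

The nodes have the following parameters.
\begin{itemize}
\item A computation node $\kappa$ may have a \emph{record}, a string $\rho_\kappa$; initially it has none. Let $r_\kappa=|\rho_\kappa|$, and $r_\kappa=0$ if there is no record.
\item A test $\beta$ has a \emph{flag}, initially down, and a threshold $q_\beta$, the stage at which $\beta$ is first visited.
\item A coder $\alpha$ has \emph{markers} $m_\alpha(y)$, $y\in\omega$, initially undefined.
\end{itemize}
At any moment, the \emph{restraint} on a node $\gamma$ is
\[
r(\gamma)=\max\{r_\kappa:\ \kappa\text{ is a computation node and }\kappa\prec\gamma\text{ or }\kappa<_L\gamma\},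
\]
with $\max\emptyset=0$; only finitely many nodes have a record at any moment. A number is \emph{fresh} at stage $s$ if it is larger than $s$ and than every number mentioned so far. No node is ever initialized: parameters change only as described below.

\medskip
\noindent\textbf{Stage $s$.} We define a node $\delta_s$ of length $s$. For $i=0,1,\dots,s-1$ in turn we \emph{visit} the node $\delta_s\upharpoonright i$, which acts and chooses an outcome $o$, and we let $\delta_s\upharpoonright(i+1)=(\delta_s\upharpoonright i)^\frown o$. In the instructions $E$ is the finite set enumerated so far.

\begin{itemize}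
\item \emph{A coder $\alpha$.} For each $y<s$ with $m_\alpha(y)$ undefined, define $m_\alpha(y)$ to be a fresh number. Then, for each $y\in V_{\alpha,s}$ such that $m_\alpha(y)$ is defined, not in $E$ and $\ge r(\alpha)$, enumerate $m_\alpha(y)$ into $E$; this is \emph{coding for $(\alpha,y)$}. The outcome is $0$.
\item \emph{A computation node $\kappa$ for $x$ in a block for $N_n$.} If $\kappa$ has a record and $\rho_\kappa\not\prec E$, cancel the record; the outcome is $\infty$. Otherwise proceed as follows. If there is no record and $\Psi_n^{E\upharpoonright l}(x){\downarrow}$ for some $l\le s$, let $\rho_\kappa=E\upharpoonright l$ for the least such $l$. If now there is a record and $\Psi_n^{\rho_\kappa}(x)=D_s(x)=b$, the outcome is $g_b$. In the remaining cases the outcome is $w$.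
\item \emph{A test $\beta$ with label $(c,\alpha)$.} If the flag is down, the outcome is $\mathsf{fin}$. If the flag is up, lower it; for every $y\ge q_\beta$ such that $m_\alpha(y)$ is defined, not in $E$ and $\ge r(\beta)$, enumerate $m_\alpha(y)$ into $E$ and make $m_\alpha(y)$ undefined; this is a \emph{move} of the marker. The outcome is $\infty$.
\end{itemize}

\noindent\emph{End of stage $s$.} For each test $\beta$ with $\beta^\frown\mathsf{fin}\preceq\delta_s$ do the following. Let $(c,\alpha)$ be the label of $\beta$, let $\zeta$ be the longest node of the block of $\beta$ with $\zeta\preceq\delta_s$, and put $\sigma_\beta(s)=\sigma_\zeta$ and $l_\beta(s)=|\sigma_\zeta|$. The stage $s$ is \emph{$\beta$-expansionary} if $l_\beta(s)>l_\beta(s')$ for all $s'<s$ with $\beta^\frown\mathsf{fin}\preceq\delta_{s'}$; in particular the first stage with $\beta^\frown\mathsf{fin}\preceq\delta_s$ is $\beta$-expansionary. If $s$ is not $\beta$-expansionary, do nothing. If it is, define the \emph{candidate} $S_\beta(s)$: if there is $\tau\preceq\sigma_\beta(s)$ with $\Phi_\alpha^\tau(z){\downarrow}$ for all $z\le c$, and the shortest such $\tau$ satisfies $\Phi_\alpha^\tau(z)=Z_{\alpha,s}(z)$ for all $z\le c$, then $S_\beta(s)$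 is this shortest $\tau$; otherwise $S_\beta(s)$ is undefined. Raise the flag of $\beta$ if $S_\beta(s)$ is undefined, or if there is an earlier $\beta$-expansionary stage and, for the last such stage $s'$, the candidate $S_\beta(s')$ is undefined or different from $S_\beta(s)$.

\medskip
Each stage consists of finitely many computable steps; for a coder $\alpha$ with $p(\alpha)$ odd, the set $Z_{\alpha,s}=E_s$ is consulted only at the end of stage $s$, when it is known. So $E=\bigcup_sE_s$ is c.e. When a visit enumerates several numbers, we regard them as entering one at a time; $r(\gamma)$ does not change during a visit to $\gamma$.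

Two differences from Proposition~\ref{prop:toy} deserve comment. First, a cancellation at $\kappa$ does not cancel the records for larger arguments. It need not: they belong to nodes extending $\kappa^\frown g_b$, which lie to the right of $\kappa^\frown\infty$ and put no restraint on its extensions. Second, the flag is raised not only when there is no candidate but also when the candidate changes. Otherwise the changes of $D_s$ could present a new, apparently correct, computation at every expansionary stage although $\Phi_\alpha^D(c)$ diverges.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(M1)] A number is assigned as a marker at most once, to one pair $(\alpha,y)$. A marker assigned at stage $s$ is larger than $s$ and is not in $E$ when assigned. It stays the value of $m_\alpha(y)$ until it is moved, and a move puts it into $E$.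
\item[(M2)] A number enters $E$ only as a current marker $m_\alpha(y)$, either by coding, and then $y\in V_\alpha$, or by a move at a test for $\alpha$. In both cases it is at least the current value of $r(\gamma)$, where $\gamma$ is the acting node. Coding for $(\alpha,y)$ takes place at most once.
\item[(M3)] The record of $\kappa$ changes only at visits to $\kappa$, and it is cancelled only if it is not an initial segment of the current $E$. A record that exists at stage $s$ has length at most $s$. A record of a computation node for $x$ has length greater than $x$.
\item[(M4)] Let $m\le t$. If $m_\alpha(y)=m\notin E$ at some moment during or after stage $t$, then $m_\alpha(y)=m\notin E$ at every moment from the beginning of stage $t$ up to that moment.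
\item[(M5)] If $\beta^\frown\mathsf{fin}\preceq\delta_s$, then $\sigma_\beta(s)=D_s\upharpoonright l_\beta(s)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(M1) and the first two assertions of (M2) are read off the construction. After coding for $(\alpha,y)$ the marker is in $E$; only markers outside $E$ are moved or used for coding, so $m_\alpha(y)$ keeps its value and is not used again. In (M3), the last assertion is the clause $z<|\sigma|$ of Section~\ref{sec:conv}. For (M4), $m$ was assigned at a stage less than $m$, hence before stage $t$, and it has not been moved, since it is not in $E$. For (M5), let $\zeta\preceq\delta_s$ be the node with $\sigma_\beta(s)=\sigma_\zeta$ and let $x<|\sigma_\zeta|$. By (T1) a computation node for $x$ took the outcome $g_{\sigma_\zeta(x)}$ at stage $s$, which requires $D_s(x)=\sigma_\zeta(x)$.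
\end{proof}

\section{The true path and the true coders}\label{sec:true}

The \emph{true path} $\Lambda$ is the infinite branch defined by recursion: $\Lambda\upharpoonright(i+1)$ is the leftmost successor of $\Lambda\upharpoonright i$ that is an initial segment of $\delta_s$ for infinitely many $s$. Such a successor exists because $\Lambda\upharpoonright i\preceq\delta_s$ for infinitely many $s$, $|\delta_s|=s$, and each node has finitely many successors. Every $\gamma\prec\Lambda$ is visited infinitely often. Moreover $\delta_s<_L\gamma$ for only finitely many $s$: such a $\delta_s$ extends one of the finitely many nodes $\eta^\frown o$ with $\eta\prec\gamma$ and $o$ to the left of the outcome of $\eta$ along $\Lambda$, and each of these is below $\delta_s$ only finitely often.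

\begin{lemma}\label{lem:comp}
Let $\kappa\prec\Lambda$ be a computation node for $x$ in a block for $N_n$.
\begin{enumerate}
\item[(a)] If $\kappa^\frown\infty\prec\Lambda$, then $\Psi_n^E(x){\uparrow}$.
\item[(b)] If $\kappa^\frown w\prec\Lambda$, then $\Psi_n^E(x){\uparrow}$ or $\Psi_n^E(x)\ne D(x)$, and $r_\kappa$ is eventually constant.
\item[(c)] If $\kappa^\frown g_b\prec\Lambda$, then $\Psi_n^E(x)=b=D(x)$, and from some stage on $\kappa$ has a permanent record.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $\Psi_n^E(x){\downarrow}$, let $u$ be least with $\Psi_n^{E\upharpoonright u}(x){\downarrow}$, and let $s_1\ge u$ be a stage by which $E\upharpoonright u$ has its final value. As in Proposition~\ref{prop:toy}, at a visit after $s_1$ with no record present the record $E\upharpoonright u$ is made, and it is never cancelled. So there is at most one cancellation after $s_1$, the outcome $\infty$ is taken finitely often, and eventually there is a record. This proves (a).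

In (b) and (c) the leftmost outcome $\infty$ is not on $\Lambda$, so it is taken finitely often, and there are finitely many cancellations. Hence from some stage on $\kappa$ has no record or has a permanent record $\rho$; either way $r_\kappa$ is eventually constant. If there is no record, the outcome is eventually always $w$, and $\Psi_n^E(x){\uparrow}$ by the first paragraph. If $\rho$ is permanent, then $\rho$ is an initial segment of the current $E$ at infinitely many visits, so $\rho\prec E$ and $\Psi_n^E(x)=\Psi_n^\rho(x)$. Since $D_s(x)$ settles, the outcome is eventually always $g_{D(x)}$ if $\Psi_n^\rho(x)=D(x)$, and eventually always $w$ otherwise.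
\end{proof}

\begin{lemma}\label{lem:restraint}
For each $\gamma\prec\Lambda$ there is a number $R(\gamma)$ such that $r(\gamma)=R(\gamma)$ at all but finitely many visits to $\gamma$.
\end{lemma}

\begin{proof}
A node $\kappa<_L\gamma$ is visited only at stages $s$ with $\delta_s<_L\gamma$. There are finitely many such stages, so by (M3) the records of all $\kappa<_L\gamma$ are constant after the last of them. Let $\kappa\prec\gamma$ be a computation node. If $\kappa^\frown\infty\preceq\gamma$, then at each visit to $\gamma$ the record of $\kappa$ has just been cancelled, so $r_\kappa=0$. Otherwise $r_\kappa$ is eventually constant by Lemma~\ref{lem:comp}(b),(c).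
\end{proof}

Call a coder $\alpha$ \emph{true} if $\Phi_\alpha^D=Z_\alpha$. If $\beta$ is a test with label $(c,\alpha)$ and $\alpha$ is true, let $\tau_\beta$ be the shortest initial segment $\tau$ of $D$ with $\Phi_\alpha^\tau(z){\downarrow}$ for all $z\le c$. We note once, for two uses:
\begin{equation}\label{eq:tau}
\text{if }\tau_\beta\preceq\sigma_\beta(s)\text{ and }Z_{\alpha,s}(z)=Z_\alpha(z)\text{ for all }z\le c,\text{ then }S_\beta(s)=\tau_\beta
\end{equation}
at a $\beta$-expansionary stage $s$. Indeed, the proper initial segments of $\tau_\beta$ are shorter initial segments of $D$, so $\tau_\beta$ is the shortest $\tau\preceq\sigma_\beta(s)$ with convergence for all $z\le c$, and $\Phi_\alpha^{\tau_\beta}(z)=\Phi^D_\alpha(z)=Z_\alpha(z)=Z_{\alpha,s}(z)$.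

The markers of a coder can be moved by tests anywhere on the tree above it, so the next lemma has to cover tests off the true path as well.

\begin{lemma}\label{lem:flag}
Let $\alpha$ be a true coder and let $\beta$ be any test for $\alpha$. The flag of $\beta$ is raised only finitely often. If there are infinitely many $\beta$-expansionary stages, then $S_\beta(s)=\tau_\beta$ at almost all of them.
\end{lemma}

\begin{proof}
The flag is raised only at $\beta$-expansionary stages, so we may assume that there are infinitely many. Along them $l_\beta(s)$ is strictly increasing. Let $(c,\alpha)$ be the label of $\beta$. At all large $\beta$-expansionary stages $s$ we have $l_\beta(s)\ge|\tau_\beta|$, $\tau_\beta\prec D_s$, and $Z_{\alpha,s}(z)=Z_\alpha(z)$ for $z\le c$. By (M5), $\tau_\beta\preceq\sigma_\beta(s)$, so $S_\beta(s)=\tau_\beta$ by \eqref{eq:tau}. Once this holds at all further expansionary stages, the flag is raised at most once more.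
\end{proof}

\begin{lemma}\label{lem:coding}
If $\alpha\prec\Lambda$ is a true coder, then $V_\alpha\le_T E$.
\end{lemma}

\begin{proof}
Fix $y$. The marker $m_\alpha(y)$ is moved only by tests $\beta$ for $\alpha$ with $q_\beta\le y$, that is, by tests first visited at a stage $\le y$. There are finitely many of them, and each moves markers only finitely often by Lemma~\ref{lem:flag}. Since $\alpha$ is visited infinitely often, the marker is redefined after each move, and it reaches a final value $m^*(y)$. By (M1) the numbers $m^*(y)$ are distinct, so the set $F=\{y:m^*(y)<R(\alpha)\}$ is finite.

Let $y\notin F$. If $y\in V_\alpha$, then at a late visit to $\alpha$ we have $y\in V_{\alpha,s}$ and $m_\alpha(y)=m^*(y)\ge R(\alpha)=r(\alpha)$, so $m^*(y)$ is in $E$ after this visit. Thus $m^*(y)\notin E$ implies $y\notin V_\alpha$. With oracle $E$ we decide whether $y\in V_\alpha$ as follows. Run the construction until $m_\alpha(y)$ is defined, with value $m$. If $m\notin E$, then $m$ is never moved, so $m=m^*(y)$ and $y\notin V_\alpha$. If $m\in E$, run the construction until $m$ enters. If it enters by coding, then $y\in V_\alpha$ by (M2). If it enters by a move, wait for the next value of $m_\alpha(y)$ and repeat. The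 procedure ends because there are finitely many moves.
\end{proof}

\section{The true path leaves every block}\label{sec:block}

This section contains the core of the proof.

\begin{proposition}\label{prop:block}
Let $\nu\prec\Lambda$ be the first node of a block. Then some node $\zeta$ with $\nu\prec\zeta\prec\Lambda$ is not in this block.
\end{proposition}

Throughout the section we assume, toward a contradiction, that $\nu\prec\Lambda$ is the first node of a block $B$ for $N_n$ with active set $A$, and that all $\zeta$ with $\nu\preceq\zeta\prec\Lambda$ are in $B$. We shall show that $D=\Psi_n^E$, that the active coders code sets computable in $D$, and finally that $E\le_T D$.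

\subsection{The active coders are true}

\begin{lemma}\label{lem:inblock}
We have $D=\Psi_n^E$. The strings $\sigma_\zeta$ with $\nu\preceq\zeta\prec\Lambda$ are exactly the initial segments of $D$, and for each $x$ there is a computation node $\kappa\prec\Lambda$ in $B$ with $\sigma_\kappa=D\upharpoonright x$. Every test $\beta$ with $\nu\preceq\beta\prec\Lambda$ satisfies $\beta^\frown\mathsf{fin}\prec\Lambda$ and has infinitely many expansionary stages.
\end{lemma}

\begin{proof}
By (T1), from $\nu$ on $\Lambda$ consists of tests with outcome $\mathsf{fin}$ and computation nodes with outcomes $g_b$. By (T2) only finitely many tests follow one another, so $\Lambda$ contains a computation node of $B$ for each of $x=0,1,2,\dots$ in turn. By Lemma~\ref{lem:comp}(c) the outcome at the node for $x$ is $g_{D(x)}$ and $\Psi_n^E(x)=D(x)$. This gives the first two assertions. For the last, let $l\in\omega$ and take $\zeta\prec\Lambda$ with $\beta^\frown\mathsf{fin}\preceq\zeta$ and $|\sigma_\zeta|\ge l$. At a stage $s$ with $\zeta\preceq\delta_s$ we have $l_\beta(s)\ge l$. So $l_\beta$ is unbounded, and it reaches a new maximum infinitely often.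
\end{proof}

\begin{lemma}\label{lem:active}
Every $\alpha\in A$ is true and has $p(\alpha)$ even. Consequently $V_\alpha=Z_\alpha=\Phi_\alpha^D$ and $V_{\alpha,s}=Z_{\alpha,s}$ for all $\alpha\in A$ and all $s$.
\end{lemma}

\begin{proof}
Suppose some coder in $A$ is not true. Let $c$ be least such that for some $\alpha\in A$ the statement $\Phi_\alpha^D(c){\downarrow}=Z_\alpha(c)$ fails, and fix such an $\alpha$. By minimality $\Phi_{\alpha'}^D(z){\downarrow}$ for all $\alpha'\in A$ and $z<c$, so some $D\upharpoonright x$ supports $c$. By Lemma~\ref{lem:inblock} and (T2) there is a test $\beta$ with label $(c,\alpha)$ and $\nu\preceq\beta\prec\Lambda$; it has infinitely many expansionary stages, and $\beta^\frown\mathsf{fin}\prec\Lambda$.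

If the flag of $\beta$ were raised infinitely often, then $\beta$, being visited infinitely often, would take the outcome $\infty$ infinitely often, and $\beta^\frown\infty$ would be on $\Lambda$. So the flag is raised finitely often. By the rule for raising it, there is a string $\tau$ with $S_\beta(s)=\tau$ at almost all expansionary stages $s$. At these stages $\tau\prec D_s$ by (M5) and $\Phi_\alpha^\tau(c)=Z_{\alpha,s}(c)$. Letting $s$ grow, we get $\tau\prec D$ and $\Phi^D_\alpha(c)=\Phi_\alpha^\tau(c)=Z_\alpha(c)$, contrary to the choice of $c$ and $\alpha$.

Now suppose $\alpha\in A$ has $p(\alpha)$ odd. Since $\alpha$ is true, $E=\Phi_\alpha^D$, and since $\alpha\prec\nu\prec\Lambda$, Lemma~\ref{lem:coding} gives $\emptyset'\le_T E$. Then $\emptyset'\le_TE\le_TD\le_T\emptyset'$, so $D$ has the c.e.\ degree $\mathbf 0'$, contrary to the hypothesis on $D$.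
\end{proof}

We are now in the situation of Proposition~\ref{prop:toy}: $D$ computes the sets coded by the active coders. It remains to control the dropped coders and the tests.

\subsection{The nodes $\eta_c$}

We need arbitrarily long nodes on $\Lambda$ whose strings are long enough for all tests below them, as explained in Section~\ref{ss:place}. By Lemma~\ref{lem:active} the functions $\Phi_\alpha^D$, $\alpha\in A$, are total, so every $c$ is supported by an initial segment of $D$. Let $\sigma_c$ be the shortest one and $u_c=|\sigma_c|\ge c$. Let $\eta_c$ be the shortest node $\eta$ with $\nu\preceq\eta\prec\Lambda$ and $\sigma_\eta=\sigma_c$ such that every pair $(c',\alpha)$ with $c'<c$ and $\alpha\in A$ is the label of a proper predecessor of $\eta$ in $B$. The computation node on $\Lambda$ with string $\sigma_c$ has these properties by (T2), so $\eta_c$ exists. Let $\mathcal K_c$ be the set of computation nodes and $\mathcal T_c$ the set of tests among the nodes $\xi$ with $\nu\preceq\xi\prec\eta_c$. By (T1) these are all such $\xi$, and $\mathcal K_c$ contains one computation node for each $x<u_c$.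

\begin{lemma}\label{lem:eta}
If $\beta\in\mathcal T_c$ has label $(c',\alpha)$, then $c'<c$ and $\tau_\beta\preceq\sigma_c$. The objects $\eta_c$, $\mathcal K_c$, $\mathcal T_c$ and $\tau_\beta$ for $\beta\in\mathcal T_c$ are computable from $D$, uniformly in $c$.
\end{lemma}

\begin{proof}
The string $\sigma_\beta$ is an initial segment of $\sigma_c$ and supports $c'$. If $\sigma_\beta\prec\sigma_c$, then $\sigma_\beta$ does not support $c$, hence supports no number $\ge c$, and $c'<c$. If $\sigma_\beta=\sigma_c$, then by the minimality of $\eta_c$ some pair $(c'',\alpha'')$ with $c''<c$ is not the label of a proper predecessor of $\beta$ in $B$. This pair is due at $\beta$, and $(c',\alpha)$ is the least due pair, so $c'\le c''<c$. Since $\sigma_c\prec D$ supports $c>c'$, we have $\Phi_\alpha^{\sigma_c}(z){\downarrow}$ for all $z\le c'$, and so $\tau_\beta\preceq\sigma_c$. Finally, $D$ finds $\sigma_c$ and $\tau_\beta$ by search, and it computes $\Lambda$ beyond $\nu$ by following the outcomes $\mathsf{fin}$ and $g_{D(x)}$.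
\end{proof}

\subsection{Good stages}

We first discard the finitely many exceptional actions of nodes that have priority over $\nu$. Fix $s_0$ such that for all stages $s\ge s_0$:
\begin{enumerate}
\item[(S1)] $\delta_s$ is not to the left of $\nu$;
\item[(S2)] for each $\gamma\prec\nu$, if $\gamma$ is visited at stage $s$, then $r(\gamma)=R(\gamma)$ at this visit;
\item[(S3)] for each test $\beta'$ with ${\beta'}^\frown\infty\preceq\nu$, say for the coder $\alpha'$, no number less than $R(\beta')$ enters $E$ at stage $s$, and no coding for a pair $(\alpha',y)$ with $y<q_{\beta'}$ takes place at stage $s$.
\end{enumerate}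
Condition (S1) can be met because $\nu\prec\Lambda$, and (S2) by Lemma~\ref{lem:restraint}. Condition (S3) concerns finitely many tests $\beta'$, finitely many numbers below each $R(\beta')$, and finitely many pairs $(\alpha',y)$, each coded at most once by (M2).

For given $c$ and $t$, let $\psi_t=\max\{r_\kappa:\kappa\in\mathcal K_c\}$, evaluated at the end of stage $t$, with $\max\emptyset=0$.

\begin{definition}\label{def:good}
A stage $t>s_0$ is \emph{good for $c$} if the following hold.
\begin{enumerate}
\item[(G1)] $\eta_c\preceq\delta_t$.
\item[(G2)] For every $\alpha\in A$ and every $y$: if at the end of stage $t$ the marker $m_\alpha(y)$ is defined, is not in $E_t$, and satisfies $R(\alpha)\le m_\alpha(y)<\psi_t$, then $y\notin V_\alpha$.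
\item[(G3)] $V_{\alpha,t}(z)=V_\alpha(z)$ for all $\alpha\in A$ and $z<c$.
\item[(G4)] For every $\beta\in\mathcal T_c$: the flag of $\beta$ is down at the end of stage $t$, and $S_\beta(s)=\tau_\beta$ for the last $\beta$-expansionary stage $s\le t$.
\end{enumerate}
\end{definition}

In (G4) such a stage $s$ exists when (G1) holds, since then $\beta^\frown\mathsf{fin}\preceq\delta_t$. Condition (G1) provides the records to be preserved, and it makes every test that dropped a coder act at stage $t$. Condition (G2) excludes an injury by an active coder; it corresponds to $W_t\upharpoonright\psi=W\upharpoonright\psi$ in Proposition~\ref{prop:toy}. Conditions (G3) and (G4) keep the tests in $\mathcal T_c$ quiet.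

\begin{lemma}\label{lem:good}
The relation ``$t$ is good for $c$'' is computable from $D$, and for every $c$ there is a stage good for $c$.
\end{lemma}

\begin{proof}
The relation involves finitely many fixed data, namely $\nu$, $s_0$ and the numbers $R(\alpha)$ for $\alpha\in A$; the objects of Lemma~\ref{lem:eta}; the state of the construction at the end of stage $t$, when only finitely many markers are defined; and finitely many values of the sets $V_\alpha=\Phi_\alpha^D$, $\alpha\in A$. So it is computable from $D$.

Fix $c$. Condition (G1) holds for infinitely many $t$; we show that (G2)--(G4) hold for almost all of these $t$. For (G3) this is so because $V_{\alpha,t}$ converges to $V_\alpha$.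

For (G2), the records of the nodes in $\mathcal K_c$ are eventually permanent by Lemma~\ref{lem:comp}(c), so $\psi_t$ has a constant value $\psi$ for large $t$. By (M1) only finitely many pairs $(\alpha,y)$ ever have a marker below $\psi$. Let $t>\max(s_0,\psi)$ satisfy (G1) and be so large that $\psi_t=\psi$ and that $y\in V_{\alpha,t}$ for each of these pairs with $\alpha\in A$ and $y\in V_\alpha$. Suppose (G2) fails for $(\alpha,y)$, with marker $m$. By (M4), $m_\alpha(y)=m\notin E$ throughout stage $t$. But $\alpha\prec\nu\preceq\delta_t$ is visited at stage $t$, with $y\in V_{\alpha,t}$ and $m\ge R(\alpha)=r(\alpha)$ by (S2), so $\alpha$ enumerates $m$, a contradiction.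

For (G4), let $\beta\in\mathcal T_c$. It is a test for a true coder, so by Lemma~\ref{lem:flag} its flag is raised finitely often; a raised flag is lowered at the next visit, so the flag is eventually always down. By Lemmas~\ref{lem:inblock} and~\ref{lem:flag} there are infinitely many $\beta$-expansionary stages, and $S_\beta(s)=\tau_\beta$ at almost all of them.
\end{proof}

\subsection{A good stage freezes $E$}

\begin{lemma}\label{lem:freeze}
If $t$ is good for $c$, then every $\kappa\in\mathcal K_c$ has a record at the end of stage $t$, and no number less than $\psi_t$ enters $E$ after stage $t$.
\end{lemma}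

\begin{proof}
Let $\kappa\in\mathcal K_c$. By (G1), $\kappa$ takes at stage $t$ the outcome $g_b$ with $\kappa^\frown g_b\preceq\eta_c$, so at that moment it has a record $\rho_\kappa$ that is an initial segment of the current $E$ and gives the value $b$. The nodes $\gamma$ visited later in stage $t$ satisfy $\kappa\prec\gamma$, so they enumerate only numbers $\ge r(\gamma)\ge r_\kappa$. Hence $\rho_\kappa\prec E_t$.

Suppose the second assertion fails. Let $m$ be the first number less than $\psi_t$ to enter $E$ after stage $t$; say it enters at stage $v>t$ by the action of the node $\gamma$, as the marker $m=m_{\alpha'}(y)$. Call the time from the end of stage $t$ to the moment just before $m$ enters the \emph{interval}. During the interval $E\upharpoonright\psi_t$ does not change, so by (M3):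
\begin{enumerate}
\item[(F1)] during the interval every $\kappa\in\mathcal K_c$ keeps its record; at a visit it does not take the outcome $\infty$, and if it takes an outcome $g_b$, then $\kappa^\frown g_b\preceq\eta_c$.
\end{enumerate}
Also $m<\psi_t\le t$ by (M3), so by (M4):
\begin{enumerate}
\item[(F2)] $m_{\alpha'}(y)=m$ and $m\notin E$ throughout stage $t$.
\end{enumerate}
Compare $\gamma$ with $\eta_c$. Either $\eta_c\preceq\gamma$ or $\eta_c<_L\gamma$ (Case~1), or else $\gamma\prec\eta_c$ or $\gamma<_L\eta_c$. In the latter situation $\nu<_L\gamma$ is impossible, since it implies $\eta_c<_L\gamma$; so $\gamma<_L\nu$ (Case~2), $\gamma\prec\nu$ (Case~3), or $\nu\preceq\gamma$ (Case~4).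

\medskip\noindent
\emph{Case 1: $\eta_c\preceq\gamma$ or $\eta_c<_L\gamma$.} These nodes respect the records. Let $\kappa\in\mathcal K_c$, so $\kappa\prec\eta_c$. If $\eta_c\preceq\gamma$, then $\kappa\prec\gamma$. If $\eta_c<_L\gamma$, with $\eta^\frown o\preceq\eta_c$, $\eta^\frown o'\preceq\gamma$ and $o<o'$, then either $\kappa\preceq\eta$, and $\kappa\prec\gamma$, or $\eta^\frown o\preceq\kappa$, and $\kappa<_L\gamma$. So by (M2) and (F1), $m\ge r(\gamma)\ge\max_{\kappa\in\mathcal K_c}r_\kappa=\psi_t$, a contradiction.

\medskip\noindent
\emph{Case 2: $\gamma<_L\nu$.} Since $\gamma\prec\delta_v$, we get $\delta_v<_L\nu$, contrary to (S1).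

\medskip\noindent
\emph{Case 3: $\gamma\prec\nu$.} Computation nodes enumerate nothing, so $\gamma$ is the coder $\alpha'$ or a test for $\alpha'$. By (M2) and (S2), $m\ge R(\gamma)$.

Suppose $\gamma=\alpha'\in A$. Then $y\in V_{\alpha'}$ by (M2). By (F2), at the end of stage $t$ the marker $m_{\alpha'}(y)=m$ is not in $E_t$, and $R(\alpha')\le m<\psi_t$. This contradicts (G2).

In the other two subcases we find a test $\beta'$ for $\alpha'$ with
\begin{equation}\label{eq:dropped}
{\beta'}^\frown\infty\preceq\nu,\qquad y\ge q_{\beta'},\qquad m\ge R(\beta').
\end{equation}
If $\gamma=\alpha'\notin A$, take $\beta'$ from (T3); since $m$ enters at stage $v\ge s_0$ by coding for $(\alpha',y)$, the two inequalities follow from (S3). If $\gamma$ is a test, take $\beta'=\gamma$. It moves $m$ at stage $v$, so $y\ge q_\gamma$ and $\gamma^\frown\infty\preceq\delta_v$; if $\gamma^\frown\mathsf{fin}\preceq\nu$, then $\delta_v<_L\nu$, contrary to (S1); so $\gamma^\frown\infty\preceq\nu$.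

Now \eqref{eq:dropped} leads to a contradiction as in Section~\ref{ss:drop}. By (G1), ${\beta'}^\frown\infty\preceq\delta_t$, so $\beta'$ performs its moves at stage $t$. At that visit $r(\beta')=R(\beta')\le m$ by (S2), and $m_{\alpha'}(y)=m\notin E$ by (F2). So $\beta'$ enumerates $m$ at stage $t$, contrary to (F2).

\medskip\noindent
\emph{Case 4: $\nu\preceq\gamma$, and $\gamma\prec\eta_c$ or $\gamma<_L\eta_c$.} We first show that some $\beta\in\mathcal T_c$ takes the outcome $\infty$ at stage $v$. If $\gamma\prec\eta_c$, then $\gamma\in\mathcal K_c\cup\mathcal T_c$; as $\gamma$ enumerates $m$, it is a test with outcome $\infty$, and $\beta=\gamma$. If $\gamma<_L\eta_c$, let $\zeta^\frown o\preceq\gamma$ and $\zeta^\frown o'\preceq\eta_c$ with $o<o'$. Both $\gamma$ and $\eta_c$ extend $\nu$, so $\nu\preceq\zeta\prec\eta_c$, and $\zeta$ takes the outcome $o$ at stage $v$ before $\gamma$ acts. If $\zeta\in\mathcal K_c$, then $o'$ is some $g_b$, and $o$ is $\infty$ or $g_{b'}$ with $b'\ne b$; both are excluded by (F1). So $\zeta\in\mathcal T_c$, $o=\infty$, and $\beta=\zeta$.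

Let $(c',\alpha)$ be the label of $\beta$. The flag of $\beta$ is down at the end of stage $t$ by (G4) and up when $\beta$ is visited at stage $v$. So it is raised at the end of some stage $v_0$ with $t<v_0<v$, and $v_0$ is $\beta$-expansionary. We claim that
\begin{equation}\label{eq:quiet}
S_\beta(v_1)=\tau_\beta\ \text{ for every $\beta$-expansionary stage $v_1$ with }t<v_1<v.
\end{equation}
This is the argument of Section~\ref{ss:look}. Since $\beta^\frown\mathsf{fin}\preceq\eta_c\preceq\delta_t$ and $\eta_c\in B$, we have $l_\beta(t)\ge u_c$, and so $l_\beta(v_1)>u_c$. Let $\zeta'\preceq\delta_{v_1}$ be the node of $B$ with $\sigma_{\zeta'}=\sigma_\beta(v_1)$ given by the construction; then $|\sigma_{\zeta'}|>u_c$. We show by induction on length that every $\xi$ with $\nu\preceq\xi\preceq\eta_c$ satisfies $\xi\prec\zeta'$. If $\xi\preceq\zeta'$, then $\xi\ne\zeta'$, because $|\sigma_\xi|\le u_c$; so it is enough to show $\xi\preceq\zeta'$. This holds for $\xi=\nu$. Let $\xi\prec\eta_c$ and $\xi\prec\zeta'$. By (T1) applied to $\zeta'$, the outcome of $\xi$ at stage $v_1$ is $\mathsf{fin}$ if $\xi$ is a test, and this is its outcome along $\eta_c$; it is some $g_b$ if $\xi$ is a computation node, and by (F1) this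 is again its outcome along $\eta_c$. So the successor of $\xi$ along $\eta_c$ is $\preceq\zeta'$. Thus $\eta_c\prec\zeta'$, and by Lemma~\ref{lem:eta},
\[
\tau_\beta\preceq\sigma_c\preceq\sigma_\beta(v_1).
\]
For $z\le c'<c$, condition (G3) and $V_{\alpha,t}\subseteq V_{\alpha,v_1}\subseteq V_\alpha$ give $V_{\alpha,v_1}(z)=V_\alpha(z)$, that is, $Z_{\alpha,v_1}(z)=Z_\alpha(z)$ by Lemma~\ref{lem:active}. Now \eqref{eq:tau} gives \eqref{eq:quiet}.

By \eqref{eq:quiet}, $S_\beta(v_0)=\tau_\beta$. The last $\beta$-expansionary stage before $v_0$ either lies strictly between $t$ and $v_0$ or is the last one $\le t$; by \eqref{eq:quiet} or by (G4) the candidate there is also $\tau_\beta$. So the flag is not raised at stage $v_0$, a contradiction.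
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}]
Under the assumption of this section, let $c>0$. By Lemma~\ref{lem:good}, $D$ finds a stage $t$ good for $c$, uniformly in $c$. Since $u_c\ge c>0$, the set $\mathcal K_c$ contains a computation node for $x=u_c-1$, which has a record at the end of stage $t$; by (M3), $\psi_t\ge u_c\ge c$. By Lemma~\ref{lem:freeze}, $E\upharpoonright c=E_t\upharpoonright c$. Hence $E\le_TD$. By Lemma~\ref{lem:inblock}, $D\le_TE$. So $D$ has the degree of the c.e.\ set $E$, contrary to the hypothesis on $D$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}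

\begin{lemma}\label{lem:all}
For every $n$ there is a coder for $n$ on $\Lambda$, and $D\ne\Psi_n^E$.
\end{lemma}

\begin{proof}
The root is a coder for $0$. Suppose $\alpha\prec\Lambda$ is a coder for $n$; we show that $D\ne\Psi_n^E$ and that $\Lambda$ contains a coder for $n+1$. The node $\alpha^\frown0\prec\Lambda$ is the first node of a block for $N_n$. By Proposition~\ref{prop:block}, $\Lambda$ leaves this block, either through the outcome $\infty$ of a test or through the outcome $\infty$ or $w$ of a computation node. In the first case $\Lambda$ enters a new block for $N_n$ with a smaller active set, and Proposition~\ref{prop:block} applies again. Active sets are finite and a block with empty active set has no tests, so this happens finitely often. Eventually $\kappa^\frown\infty\prec\Lambda$ or $\kappa^\frown w\prec\Lambda$ for a computation node $\kappa$ in a block for $N_n$. This node is a coder for $n+1$, and $D\ne\Psi_n^E$ by Lemma~\ref{lem:comp}(a),(b).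
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $E$ is c.e., and (2) holds by Lemma~\ref{lem:all}.

For (1), let $W\le_TD$ be c.e., say $W=W_e=\Psi_i^D$. By Lemma~\ref{lem:all} there is a coder $\alpha\prec\Lambda$ for $p=2\langle e,i\rangle$. It is true, since $\Phi_\alpha^D=\Psi_i^D=W_e=Z_\alpha$. By Lemma~\ref{lem:coding}, $W=V_\alpha\le_TE$.

For (3), suppose $E=\Psi_i^D$. By Lemma~\ref{lem:all} there is a coder $\alpha\prec\Lambda$ for $p=2i+1$, and it is true. By Lemma~\ref{lem:coding}, $\emptyset'=V_\alpha\le_TE$. Then $D\le_T\emptyset'\le_TE$, contrary to (2).
\end{proof}

\begin{remark}\label{rem:hyp}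
The hypothesis that the degree of $D$ is not c.e.\ is used twice, both times in Section~\ref{sec:block}: to exclude active coders with odd index in Lemma~\ref{lem:active}, and for the final contradiction $D\equiv_TE$. Without it (1) and (2) are incompatible, since (1) applies to a c.e.\ set $W\equiv_TD$. The hypothesis $D\le_T\emptyset'$ supplies the approximation $(D_s)$, of which only the convergence of each $D_s(x)$ is used, and it enters again wherever $\emptyset'\le_TE$ is turned into a contradiction. It cannot simply be omitted: if $D\ge_T\emptyset'$, then (3) fails for every c.e.\ set $E$.
\end{remark}

\begin{thebibliography}{1}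
\bibitem{structural}
\emph{Turing Computability: Structural Theory},
doi:10.1007/s10958-021-05418-y,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10958-021-05418-y.pdf}.
\end{thebibliography}
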